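# Approximating the diameter of a directed planar graph in near-linear time

## 1. Directed distances, roots and reduced distances

All graphs are finite, all weights are non-negative reals, and $\log=\log_2$.

**Definition (distance, diameter).** In a weighted digraph $G=(V,E)$, $d(u,v)=d_G(u,v)$ is the minimum total weight of a directed walk from $u$ to $v$. The digraph is strongly connected if every $d(u,v)$ is finite. Then the diameter is $D=\max_{u,v}d(u,v)$. The eccentricities of $u$ are $e^+(u)=\max_v d(u,v)$ and $e^-(u)=\max_v d(v,u)$.

*Example.* In the directed cycle on $n$ vertices with unit weights, going one step forward costs $1$ and coming back costs $n-1$. So $D=n-1$, although any two consecutive vertices are at distance $1$ in one direction. The triangle inequality $d(u,w)\le d(u,v)+d(v,w)$ holds, symmetry fails.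

**Definition (approximation).** For $\varepsilon>0$, a $(1+\varepsilon)$-approximation of the diameter is a number $\tilde D$ with $D\le\tilde D\le(1+\varepsilon)D$.

*Example.* Let $r$ be any vertex and let $R$ be the maximum of all values $d(r,v)$ and $d(v,r)$. Since $d(u,v)\le d(u,r)+d(r,v)$,
$$R\le D\le 2R. \tag{1}$$
So $2R$ is a $2$-approximation, found by two runs of Dijkstra's algorithm.

**Definition (near-linear time).** $\widetilde O(n)$ means $O(n\log^c n)$ for some constant $c$. Here $c$ may depend on $\varepsilon$, which is fixed. For example, $n(\log n)^{10/\varepsilon}$ is $\widetilde O(n)$ for each fixed $\varepsilon$.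

**Definition (computation model).** We use a real RAM with additions, subtractions, comparisons, and multiplication or division by integers and by $\varepsilon$. There is no free rounding: a value $\lceil x/\delta\rceil$ is found by binary search among the relevant multiples of $\delta$. For instance, if $x\in[0,1]$ and $\delta=\varepsilon/4$, there are $O(1/\varepsilon)$ multiples to search. We assume that the input has $O(n)$ arcs; otherwise the input size is added to the running times.

**Definition (root paths and positions).** Let $T$ be a shortest-path out-tree from $r$. For a vertex $v$, $P_v$ is the $T$-path from $r$ to $v$ and $\mathrm{pos}(v)=d(r,v)\in[0,R]$. If $a$ is a $T$-ancestor of $b$, then the $T$-path from $a$ to $b$ is a shortest path, so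
$$d(a,b)=\mathrm{pos}(b)-\mathrm{pos}(a). \tag{2}$$

*Example.* In the unit directed cycle $r=c_0\to c_1\to\dots\to c_{n-1}\to c_0$, $T$ is the path $c_0c_1\dots c_{n-1}$ and $\mathrm{pos}(c_i)=i$. Formula (2) says nothing about $d(b,a)$.

**Definition (reduced distance).** Let $q_1,\dots,q_t$ be vertices of one root path, in order along it. For a vertex $u$ put $\varphi_u(i)=d(u,q_i)-\mathrm{pos}(q_i)$.

*Example.* In the same cycle with $q_i=c_i$ and $u=c_3$: for $i\ge3$ we have $\varphi_u(i)=(i-3)-i=-3$, and for $i<3$ we have $\varphi_u(i)=(n-3+i)-i=n-3$. The function is a single step down. In general $d(u,q_{i+1})\le d(u,q_i)+\mathrm{pos}(q_{i+1})-\mathrm{pos}(q_i)$, so $\varphi_u$ is non-increasing.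

**Definition (strict dominance).** A point $a\in\mathbb Z^d$ strictly dominates $b\in\mathbb Z^d$ if $b_i<a_i$ for all $i$.

*Example.* $(3,5)$ strictly dominates $(2,4)$, but not $(1,6)$ and not $(3,1)$.

Two textbook facts will be used constantly. First, Dijkstra's algorithm with a binary heap takes $O(M\log (|V|+1))$ time on a digraph with $M$ vertices plus arcs; on the reversed graph it computes the distances *to* a vertex. Second, it accepts arbitrary initial values: given $x_u\in\mathbb R\cup\{\infty\}$, all numbers $\min_{u'}(d(u,u')+x_{u'})$ are found in the same time. One shifts all finite $x_u$ by a constant so that they become non-negative, and adds a sink $s$ with arcs $u'\to s$ of weight $x_{u'}$.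

## 2. Faces, corners, sides, and Euler's formula

**Definition (corner, side, touching).** In a graph embedded on a surface, a face is bounded by facial walks. A *corner* of a face $f$ at $v$ is a place where a facial walk of $f$ passes through $v$; around $v$, corners and edge-ends alternate. An edge has two *sides*, possibly on the same face. A vertex *touches* $f$ if it has a corner in $f$.

*Example.* Embed the path $a-b-c$ in the sphere. There is one face, with facial walk $a,b,c,b$ of length $4$. It has one corner at $a$, two at $b$, one at $c$, and both sides of each edge lie on it.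

**Definition (cellular embedding, Euler genus).** An embedding of a connected graph on a closed surface is cellular if every face is an open disc. Then (vertices) $-$ (edges) $+$ (faces) $=2-g$, where $g$ is the Euler genus of the surface.

*Example.* The sphere has $g=0$. A torus carries one vertex with two loops and one face, so $1-2+1=0$ and $g=2$. The projective plane carries one vertex, one loop and one face, so $g=1$.

**Definition (even set, fundamental cycle).** An edge set is *even* if it has even degree at every vertex, loops counting twice. For a spanning tree $T$ and a non-tree edge $e=xy$, the fundamental cycle $C(e)$ consists of $e$ and the $T$-path between $x$ and $y$; if $e$ is a loop, $C(e)=\{e\}$.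

*Example.* In a triangle all three edges form an even set, and it is $C(e)$ for each edge $e$ when $T$ consists of the other two. Even sets are closed under symmetric difference $\oplus$. The only even subset of a forest is $\emptyset$, because a non-empty forest has a vertex of degree $1$.

**Definition (centroid, median).** A centroid of a tree with $s$ nodes is a node whose removal leaves components of size at most $s/2$. The median of three nodes of a tree, not necessarily distinct, is the unique node common to the three pairwise paths. Both exist and are found in linear time.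

*Example.* In the path $1-2-3-4$, nodes $2$ and $3$ are centroids. The median of $1,3,4$ is $3$, and the median of $1,1,4$ is $1$.

## 3. The diameter question and its answer

For non-negatively weighted *undirected* planar graphs, a $(1+\varepsilon)$-approximation of the diameter can be computed in $O(n\log^2n)$ time for constant $\varepsilon>0$. The question for directed graphs is Open Problem 8 of "Shortest Paths in Geometric Intersection Graphs" (https://core.ac.uk/download/159785643.pdf): compute a $(1+\varepsilon)$-approximation of the diameter of a non-negatively weighted, directed planar graph in near-linear time. That is, is there, for strongly connected planar digraphs and every fixed $\varepsilon>0$, an algorithm running in $\widetilde O(n)$ time? The answer is yes.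

**Theorem 1.** Let $G$ be a strongly connected planar digraph with $n\ge3$ vertices, non-negative weights and diameter $D$, and let $0<\varepsilon\le1$. There is a deterministic algorithm computing $\tilde D$ with $D\le\tilde D\le(1+\varepsilon)D$ in time
$$O\Big(\frac{n\log^6 n}{\varepsilon^{2}}\Big)+O\Big(\frac{n\log^2 n}{\varepsilon^{2}}\Big)\cdot\binom{\lceil\log n\rceil+3+d_0}{d_0},\qquad d_0=\lceil 136/\varepsilon\rceil ,$$
which is $n(\log n)^{O(1/\varepsilon)}$, hence $\widetilde O(n)$ for fixed $\varepsilon$.

For $\varepsilon>1$ one outputs $2R$: by (1), $D\le2R\le2D\le(1+\varepsilon)D$. For $n\le2$ one solves exactly. The exponent of the logarithm depends on $\varepsilon$; an exponent independent of $\varepsilon$ is not claimed.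

**Theorem 2.**

* (a) The running time is also at most $n^{1+\eta}(1+1/\eta)^{O(1/\varepsilon)}(\varepsilon^{-1}\log n)^{O(1)}$ for every $\eta\in(0,1]$, and it is $n^{1+o(1)}$ whenever $1/\varepsilon(n)=o(\log n)$.
* (b) In the same time one obtains, for every $u$, values $\tilde e^{\pm}(u)$ with $e^{\pm}(u)\le\tilde e^{\pm}(u)\le e^{\pm}(u)+\varepsilon D$. Also obtained are a pair $(u,v)$ with $d(u,v)\ge(1-\varepsilon)D$, a $(1+2\varepsilon)$-approximation of $\max(e^+(u),e^-(u))$ for every $u$, and hence one of $\min_u\max(e^+(u),e^-(u))$.
* (c) Everything holds, with $O(1/\varepsilon)$ replaced by $O((g+1)/\varepsilon)$ in exponents and constants depending on $g$, for strongly connected digraphs given with a cellular embedding (each arc being its own edge) on a closed surface of fixed Euler genus $g$. Here $n$ denotes the number of vertices plus arcs.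

From here until Section 13, $0<\varepsilon\le1$ and $n\ge3$. Delete loops and all but the lightest of parallel arcs (same tail and head); distances do not change. Fix $r$ and compute $d(r,\cdot)$, $d(\cdot,r)$, $R$, $T$ and $\mathrm{pos}$ by Dijkstra. If $R=0$, output $0$, which is correct by (1). So let $R>0$. It is enough to produce estimates with $d(u,v)\le\mathrm{est}(u,v)\le d(u,v)+\varepsilon R$ in a form that lets us find the maximum of all estimates, because $D+\varepsilon R\le(1+\varepsilon)D$.

## 4. Gates with one and two vertices

Suppose every walk from a set $A$ to a set $B$ passes through a single vertex $q$. Then $d(u,v)=d(u,q)+d(q,v)$, and $\max_{A\times B}d=\max_Ad(u,q)+\max_Bd(q,v)$. Two Dijkstra runs suffice.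

Suppose every walk from $A$ to $B$ meets $\{q_1,q_2\}$. Then $d(u,v)=\min_{i}(d(u,q_i)+d(q_i,v))$. The maximum of a minimum does not split, but a threshold test does: $d(u,v)>\kappa$ holds if and only if
$$\kappa-d(q_1,v)<d(u,q_1)\quad\text{and}\quad\kappa-d(q_2,v)<d(u,q_2).$$
So some pair has distance more than $\kappa$ if and only if some point $(d(u,q_1),d(u,q_2))$ strictly dominates some point $(\kappa-d(q_1,v),\kappa-d(q_2,v))$. This is a two-dimensional dominance question.

With $s$ gate vertices, the same reformulation lives in dimension $s$. Section 10 shows that dominance in dimension $d$ costs about $N_0(\log N_0)^d$ for $N_0$ points, which is near-linear only for bounded $d$. In a planar graph we shall cut along root paths, and these may have very many vertices. The task is to replace a path with $t$ vertices by $O(1/\varepsilon)$ coordinates.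

## 5. Fixed portals on a directed path fail

The first thing to try is to choose $O(1/\varepsilon)$ vertices of the path, called portals, at spacing about $\varepsilon R$, and to estimate $d(u,v)$ by the best route through a portal. In an undirected graph this works: if the shortest $u$–$v$ path crosses at $q$, walk from $q$ along the root path to a portal $p$ at distance at most $\varepsilon R$ and walk back, for an extra $2\varepsilon R$. In a directed graph, the step "walk back" breaks. Here is a planar example where it breaks for nearly every vertex of the path.

Let $L\ge4$. Take the directed cycle $q_0\to q_1\to\dots\to q_L\to q_0$ with unit weights. For each $2\le i\le L-1$ add a vertex $u_i$ inside the cycle with arcs $q_0\to u_i$ of weight $L$ and $u_i\to q_i$ of weight $1$, and a vertex $v_i$ outside the cycle with arcs $q_i\to v_i$ of weight $1$ and $v_i\to q_0$ of weight $L$. Inside and outside these are subdivided chords from $q_0$, so the graph is planar.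

Take $r=q_0$. A route $q_0\to u_i\to q_i$ costs $L+1>i$, so $q_0q_1\dots q_L$ is a shortest path and $\mathrm{pos}(q_i)=i$. Further, $d(q_0,u_i)=L$, $d(q_0,v_i)=i+1\le L$, $d(q_j,q_0)= L+1-j\le L$ for $j\ge1$, $d(v_i,q_0)=L$ and $d(u_i,q_0)=1+(L+1-i)\le L$. So $R=L$.

Without $q_0$ the digraph is acyclic, so every directed cycle passes through $q_0$. It leaves by $q_1$ or some $u_i$ and returns by $q_L$ or some $v_j$. A cycle using an arc of weight $L$ has at least one more arc of weight at least $1$, and the remaining cycle has length $L+1$; so every directed cycle has length at least $L+1$.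

Now $d(u_i,v_i)=2$. The only arc out of $u_i$ goes to $q_i$ and the only arc into $v_i$ comes from $q_i$. Hence a walk from $u_i$ to $v_i$ through $q_p$ with $p\ne i$ contains a closed walk through $q_i$ and $q_p$, so it costs at least $L+3=R+3$. Unless $q_i$ itself is a portal, the estimate for $(u_i,v_i)$ is too large by more than $R$. No sparse fixed set of portals gives the additive error $\varepsilon R$ for all pairs.

Look at the reduced distances of $u_i$ in this example. For $j\ge i$, $\varphi_{u_i}(j)=(1+j-i)-j=1-i$. For $j<i$, the walk must go through $q_0$, so $\varphi_{u_i}(j)=(L+2-i+j)-j=L+2-i$. The whole function has one step, at $j=i$. For this one vertex $u_i$, the two portals $q_0$ and $q_i$ are enough. *The portals may be few, provided they are allowed to depend on $u$.*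

This is the idea that will carry us. The function $\varphi_u$ is monotone with range of size $O(R)$, so rounded to multiples of $\delta=\Theta(\varepsilon R)$ it has only $O(1/\varepsilon)$ steps. The same holds for $\psi_v(i)=d(q_i,v)+\mathrm{pos}(q_i)$, which is non-decreasing. In the sum
$$d(u,q_i)+d(q_i,v)=\varphi_u(i)+\psi_v(i)$$
the positions cancel. Knowing for each level $k\delta$ the first index $\alpha$ where $\varphi_u\le k\delta$ and the last index $\omega$ where $\psi_v\le(\kappa-k)\delta$, we see a route of length at most $\kappa\delta$ exactly when $\alpha\le\omega$ for some $k$. Its negation is a dominance condition in $O(1/\varepsilon)$ coordinates.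

Three further things must be built. We need a decomposition by root paths (Section 6). We need the step functions without running Dijkstra from all $t$ path vertices, which would cost $t$ runs (Section 7). And shortest paths between vertices of a piece may leave the piece, so $G$-distances must be handed down to the pieces (Section 8).

## 6. A hierarchy of face clusters bounded by root paths

**Step 1: triangulate.** *Purpose: make every face a triangle, so that the dual tree has degree at most $3$.* Compute in linear time a planar embedding of the underlying simple graph; two antiparallel arcs share an edge. This graph is connected, simple and has $n\ge3$ vertices, so every facial walk has length at least $3$. In each face with facial walk $v_1,\dots,v_k$, $k\ge4$, insert the dummy edges $v_1v_3,\dots,v_1v_{k-1}$, which no walk may use. Loops and parallel dummy edges are allowed. Now every facial walk has length exactly $3$. With $E$ edges and $N$ faces, $3N=2E$ and $n-E+N=2$ give $E=3n-6$ and $N=2n-4\ge2$. $T$ is a spanning tree of this plane multigraph.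

*Example.* For the path $a-b-c$, start the facial walk at $a$: the walk $a,b,c,b$ receives the chord $ac$, and there are two faces with corners $a,b,c$. Start it at $b$ instead: the walk $b,a,b,c$ receives a loop at $b$, which separates a face containing the edge $ab$ on both sides from one containing $bc$ on both sides.

**Step 2: boundaries of face sets are even.** *Purpose: turn planarity into a parity statement.* For a set $F$ of faces let $\delta(F)$ be the set of edges with exactly one side in $F$. Go once around a vertex $v$. Membership of the current corner in $F$ changes exactly when we cross an edge-end of an edge of $\delta(F)$, and it changes an even number of times in total. So $\delta(F)$ is even. Moreover, if $v$ has corners both in $F$ and outside $F$, some edge at $v$ is in $\delta(F)$.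

**Step 3: the dual tree.** *Purpose: show that the non-tree edges form a tree on the faces.* Consider the dual graph restricted to non-$T$ edges. If it were disconnected, some proper non-empty $F$ would have $\delta(F)\subseteq T$. As an even subset of a forest, $\delta(F)=\emptyset$. Then at each vertex all corners agree on membership in $F$. The two ends of an edge share a face, so by connectivity of the graph all faces agree, a contradiction. So this dual graph is connected on $N$ nodes. It has $(3n-6)-(n-1)=2n-5=N-1$ edges, so it is a spanning tree $T^*$ of the faces. Its maximum degree is at most $3$, since a face has three edge-sides.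

**Definition (cluster).** A cluster is a non-empty connected node set $X$ of $T^*$. Its boundary $\partial X$ is the set of $T^*$-edges leaving $X$, and $b(X)=|\partial X|$. For example, the set of all faces has $b=0$ and a single face has $b\le3$.

**Lemma 1.** In $O(n\log n)$ time one can build a binary hierarchy of clusters. The root is the set of all faces, the leaves are single faces, and each internal cluster $X$ is split into $X_1,X_2$ by deleting one edge of $T^*[X]$. All clusters have $b\le3$, and the depth is $h=O(\log n)$.

*Proof.* Plain centroid splitting would let $b$ grow, so we alternate two kinds of cuts. The root has $b=0$. Let $|X|=s\ge2$.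

**Case A: $b(X)\le2$.** Let $c$ be a centroid of $T^*[X]$. There are at most $3$ components of $T^*[X]-c$, with $s-1$ nodes in total, each of size at most $s/2$. So the largest has size in $[(s-1)/3,s/2]$. Cut the edge joining it to $c$. Both parts have size at most $(2s+1)/3$, which is at most $5s/6$ because $s\ge2$. Each part has at most the old boundary edges plus the new one, so $b\le3$.

**Case B: $b(X)=3$.** Let $a_1,a_2,a_3$ be the endpoints in $X$ of the boundary edges, with multiplicity, and $c$ their median. A component of $T^*[X]-c$ contains at most one $a_i$, since otherwise one of the pairwise paths would avoid $c$. Let $o$ of the $a_i$ equal $c$ and let $p$ edges of $T^*[X]$ be at $c$. The degree of $c$ in $T^*$ is $o+p\le3$, and the $3-o$ other $a_i$ lie in distinct components, so $p\ge3-o$. Hence $o+p=3$ and each component contains exactly one $a_i$. Also $p\ge1$ since $s\ge2$. Cut any edge $f$ of $T^*[X]$ at $c$. The part without $c$ has as boundary $f$ and one old edge, so $b=2$. The part with $c$ has $b=3$. Its three endpoints are $c$ (for $f$) and the two remaining $a_i$; the path between these two passes through $c$, so its median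 is again $c$, and it has one fewer internal edge at $c$.

**Depth.** On a root-to-leaf path, a run of consecutive B-steps has length at most $3$: as long as the run continues it stays with the part containing the same $c$, and $p\le3$ drops each time; it ends in a singleton or in a cluster with $b\le2$. Each A-step shrinks the size by the factor $5/6$, so there are at most $\log_{6/5}N$ of them. The first step is an A-step, so $h\le4(\log_{6/5}N+1)$. A split takes $O(|X|)$ time. Clusters of equal depth are disjoint, so
$$\sum_X|X|\le(h+1)N=O(n\log n), \tag{3}$$
which bounds the total time. $\square$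

**Definition (data of a cluster).** For a cluster $X$:

* $V(X)$ is the set of vertices touching faces of $X$, so $|V(X)|\le3|X|$.
* $E(X)$ is the set of arcs of $G$ lying on an edge of a face of $X$, so $|E(X)|\le6|X|$.
* $\mathcal P(X)$ is the set of root paths $P_z$ with $z$ an endpoint of a primal edge dual to an edge of $\partial X$, so $|\mathcal P(X)|\le6$.
* $\partial V(X)=V(X)\cap\bigcup\mathcal P(X)$.
* If $X$ is split by the dual of $e=xy$, then $\mathcal Q(X)=\mathcal P(X)\cup\{P_x,P_y\}$, so $|\mathcal Q(X)|\le8$.

*Example.* For the path $a-b-c$ with chord $ac$, root $a$ and $T=\{ab,bc\}$, $T^*$ is the single edge dual to $ac$. Let $X_1$ be one of the two faces. Then $V(X_1)=\{a,b,c\}$, $\mathcal P(X_1)=\{P_a,P_c\}$, and $\partial V(X_1)=\{a,b,c\}$.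

Since $\partial X_i\subseteq\partial X\cup\{e\}$, we have $\mathcal P(X_i)\subseteq\mathcal Q(X)$. Both endpoints of an edge touch the faces on both its sides, so the endpoints $z$ of boundary edges of $X$, and $x,y$, lie in $V(X)$. Hence every path in $\mathcal Q(X)$ meets $V(X)$. Clearly $V(X)=V(X_1)\cup V(X_2)$ and $E(X)=E(X_1)\cup E(X_2)$.

**Lemma 2.** (a) A vertex touching a face in $X$ and a face not in $X$ lies in $\partial V(X)$. (b) If $X$ is split by $e=xy$ into $X_1,X_2$, then $V(X_1)\cap V(X_2)\subseteq P_x\cup P_y$.

*Proof.* Let $e=xy$ be dual to any $T^*$-edge and let $F$ be a component of $T^*-e$. Every non-$T$ edge is dual to a $T^*$-edge, and only $e$ joins the two components; so $e$ is the only non-$T$ edge in $\delta(F)$. Then $\delta(F)\oplus C(e)$ is an even subset of $T$, hence empty, and $\delta(F)=C(e)$. If $v$ touches a face in $F$ and a face not in $F$, then by Step 2 some edge at $v$ lies in $C(e)$. So $v$ is on $C(e)$, and all vertices of $C(e)$ lie in $P_x\cup P_y$.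

(b) follows, since $X_1$ and $X_2$ lie in different components of $T^*-e$. For (a), let $v$ touch $f\in X$ and $f'\notin X$. The $T^*$-path from $f$ to $f'$ uses some $e_i\in\partial X$, and $f,f'$ are in different components of $T^*-e_i$. So $v$ lies on the root path to an endpoint of the primal edge of $e_i$, which belongs to $\mathcal P(X)$. $\square$

**Lemma 3.** Let $\pi$ be a walk in $G$ from $u$ to $v$.

(a) If $u,v\in V(X)$, then either $\pi$ uses only arcs of $E(X)$, or $\pi$ has vertex occurrences $a$, and $b$ not earlier than $a$, in $\partial V(X)$ such that the prefix up to $a$ and the suffix from $b$ use only arcs of $E(X)$.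

(b) If $X$ is internal, $u\in V(X_1)$ and $v\in V(X_2)$ (or vice versa), then $\pi$ contains a vertex of $V(X)\cap\bigcup\mathcal Q(X)$.

*Proof.* (a) Let $(s,s')$ be the first arc of $\pi$ not in $E(X)$. Then $s\in V(X)$: either $s=u$, or the preceding arc is in $E(X)$. The faces on both sides of the edge $ss'$ are not in $X$, so $s$ touches a face not in $X$. By Lemma 2(a), $s\in\partial V(X)$; take $a=s$. Symmetrically, let $b$ be the head of the last arc not in $E(X)$. It comes after $a$ on $\pi$.

(b) If $\pi$ uses an arc outside $E(X)$, the vertex $a$ of (a) is in $V(X)\cap\bigcup\mathcal P(X)$. Otherwise each arc is in $E(X_1)$ or $E(X_2)$. Let $u\in V(X_1)$, $v\in V(X_2)$, and let $w$ be the first vertex of $\pi$ in $V(X_2)$. If $w$ is the start, then $w=u\in V(X_1)$. Otherwise the arc entering $w$ has its tail outside $V(X_2)$, so it is not in $E(X_2)$, hence it is in $E(X_1)$ and $w\in V(X_1)$. By Lemma 2(b), $w\in P_x\cup P_y$. The other case is symmetric. $\square$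

## 7. Portal lists by bisection with freezing

This section computes, for all vertices $u$ simultaneously, short lists that describe the step functions $\varphi_u$ approximately. One reverse Dijkstra gives $\varphi_u(i)$ for one index $i$ and all $u$. Bisect on the index. If the values of $w$ at both ends of an interval nearly agree, then by monotonicity $w$ is settled on the whole interval; *freeze* it and remove it from the graph, remembering its value. A vertex can be unfrozen in few intervals per depth, because its total drop is bounded. So the total work is small.

**Lemma 4.** Let $H$ be a digraph with vertex set $V$ and non-negative weights, and let $M$ be its number of vertices plus arcs. Let $q_1,\dots,q_t$ ($t\ge1$) be distinct vertices and $\mathrm{pos}_1\le\dots\le\mathrm{pos}_t$ reals with $\mathrm{pos}_t-\mathrm{pos}_1\le R$, such that $H$ has arcs $q_i\to q_{i+1}$ of weight $\mathrm{pos}_{i+1}-\mathrm{pos}_i$. Assume $d_H(u,q_i)\le\Delta$ for all $u,i$. Let $\beta>0$ and $\gamma\ge\beta(\lceil\log t\rceil+1)$. In time $O\big(M(1+\frac{\Delta+R}{\beta})\log(t+1)\log(|V|+1)\big)$ one can compute, for every $u\in V$, a list $L(u)$ of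 pairs $(i,\lambda)$, sorted by $i$ and containing index $1$, such that

* (i) $\lambda\ge d_H(u,q_i)$;
* (ii) for each $j$ there is $(i,\lambda)\in L(u)$ with $i\le j$ and $\lambda-\mathrm{pos}_i\le d_H(u,q_j)-\mathrm{pos}_j+2\gamma$;
* (iii) $|L(u)|\le1+(\Delta+R)/\gamma$, and $\lambda-\mathrm{pos}_i$ is strictly decreasing along the list, with $\lambda-\mathrm{pos}_i\le d_H(u,q_1)-\mathrm{pos}_1$.

Property (ii) says: to reach $q_j$, go to a listed $q_i$ with $i\le j$ and continue *forward* along the path. No one ever walks back.

*Proof.* Let $\varphi_u(i)=d_H(u,q_i)-\mathrm{pos}_i$. The arcs $q_i\to q_{i+1}$ make $\varphi_u$ non-increasing, and $\varphi_u(1)-\varphi_u(t)\le\Delta+R$.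

**Step 1: the recursion.** *Purpose: define approximate values $\hat\varphi_u(i)$ for some indices $i$, depending on $u$.* Compute $\hat\varphi_u(1)=\varphi_u(1)$ and $\hat\varphi_u(t)=\varphi_u(t)$ exactly for all $u$ by reverse Dijkstra. Start with the interval $[1,t]$ at depth $0$. At an interval $I=[l,r]$ let $U'$ be the active set of the parent interval ($U'=V$ at the root). For $w\in U'$ the values $\hat\varphi_w(l)\ge\hat\varphi_w(r)$ are known. Put
$$U_I=\{w\in U':\hat\varphi_w(l)-\hat\varphi_w(r)>\beta\}.$$
Each $w\in U'\setminus U_I$ is frozen with $c_w:=\hat\varphi_w(l)$, for $I$ and all its descendants. So at $I$ every $w\notin U_I$ is frozen, at $I$ or at an ancestor.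

If $r-l\ge2$ and $U_I\ne\emptyset$, let $m=\lfloor(l+r)/2\rfloor$. For $u\in U_I$ let $x_u=\min\{\omega(u,w)+c_w:(u,w)\in H,\ w\notin U_I\}$, with $\omega$ the arc weight and $x_u=\infty$ if there is no such arc. By one reverse Dijkstra in $H[U_I]$, with initial values, compute
$$\tilde\varphi_u(m)=\min\Big(\min_{u'\in U_I}\big(d_{H[U_I]}(u,u')+x_{u'}\big),\ \ d_{H[U_I]}(u,q_m)-\mathrm{pos}_m\ \text{ if } q_m\in U_I\Big).$$
Clamp it: $\hat\varphi_u(m)=\min\big(\hat\varphi_u(l),\max(\hat\varphi_u(r),\tilde\varphi_u(m))\big)$. Recurse on $[l,m]$, then on $[m,r]$, with parent set $U_I$. By the clamping, the computed values of each $u$ are non-increasing in the index.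

**Step 2: error control.** *Purpose: show that errors grow by only $\beta$ per depth.* We claim that every computed value satisfies

* (U) $\hat\varphi_u(i)\ge\varphi_u(i)$;
* (E) if $i$ is the midpoint of a depth-$k$ interval, then $\hat\varphi_u(i)\le\varphi_u(i)+(k+1)\beta$.

The endpoints of an interval of depth at most $k$ are $1$, $t$, or midpoints of intervals of depth at most $k-1$; inductively their values satisfy (U) and have error at most $k\beta$. Let $I$ have depth $k$ and let $w\notin U_I$ be frozen at $J=[l_J,r_J]\supseteq I$, of depth at most $k$. Since $l_J\le m\le r_J$,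
$$c_w=\hat\varphi_w(l_J)\ge\varphi_w(l_J)\ge\varphi_w(m),$$
$$c_w\le\hat\varphi_w(r_J)+\beta\le\varphi_w(r_J)+(k+1)\beta\le\varphi_w(m)+(k+1)\beta.$$

Lower bound on $\tilde\varphi_u(m)$: for $u,u'\in U_I$ and an arc $(u',w)$ with $w\notin U_I$,
$$d_{H[U_I]}(u,u')+\omega(u',w)+c_w\ge d_H(u,w)+\varphi_w(m)=d_H(u,w)+d_H(w,q_m)-\mathrm{pos}_m\ge\varphi_u(m),$$
and $d_{H[U_I]}(u,q_m)-\mathrm{pos}_m\ge\varphi_u(m)$. So $\tilde\varphi_u(m)\ge\varphi_u(m)$.

Upper bound: take a shortest $u$–$q_m$ path in $H$. If it stays in $U_I$, then $\tilde\varphi_u(m)\le\varphi_u(m)$. Otherwise let $w$ be its first vertex outside $U_I$. Then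
$$\tilde\varphi_u(m)\le d_H(u,w)+c_w\le d_H(u,w)+\varphi_w(m)+(k+1)\beta=\varphi_u(m)+(k+1)\beta,$$
the last equality because $w$ is on a shortest path to $q_m$.

Clamping preserves both: $\hat\varphi_u(l)\ge\varphi_u(l)\ge\varphi_u(m)$ gives (U), and $\hat\varphi_u(r)\le\varphi_u(r)+k\beta\le\varphi_u(m)+k\beta$ gives (E).

**Step 3: thinning to lists.** *Purpose: show that few of the computed values represent all of $\varphi_u$.* A depth-$k$ interval has $r-l\le\lceil(t-1)/2^k\rceil$. A split interval has $r-l\ge2$, so $2^k<t-1$ and $k\le\lceil\log t\rceil-1$. By (E) all errors are at most $\lceil\log t\rceil\beta\le\gamma-\beta$.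

Fix $u,j$. We claim that some computed index $i\le j$ has $\hat\varphi_u(i)\le\varphi_u(j)+\gamma$. If $j$ itself is computed for $u$, take $i=j$. Otherwise $j$ lies strictly inside $[1,t]$. Whenever $j$ lies strictly inside an interval at which $u$ is active, this interval is split; $j$ differs from its midpoint, since the value at the midpoint is computed for $u$; so $j$ lies strictly inside a child. Lengths decrease, so $j$ lies strictly inside some $[l,r]$ at which $u$ is frozen. Then
$$\hat\varphi_u(l)\le\hat\varphi_u(r)+\beta\le\varphi_u(r)+\gamma\le\varphi_u(j)+\gamma,$$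
and $i=l$ works.

Scan the computed indices of $u$ in increasing order. Keep index $1$, and keep a further index if and only if its value is smaller than the last kept value minus $\gamma$. Store $(i,\hat\varphi_u(i)+\mathrm{pos}_i)$ for the kept indices.

* (i) is (U).
* (ii) For the index $i$ of the claim, the last kept index $i'\le i$ satisfies $\hat\varphi_u(i')\le\hat\varphi_u(i)+\gamma\le\varphi_u(j)+2\gamma$.
* (iii) Consecutive kept values drop by more than $\gamma$. The total drop is at most $\hat\varphi_u(1)-\hat\varphi_u(t)=\varphi_u(1)-\varphi_u(t)\le\Delta+R$. All values are at most $\hat\varphi_u(1)=\varphi_u(1)$.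

**Step 4: implementation and time.** *Purpose: show that each interval costs only what its active vertices cost.* Interval $I$ receives from its parent the list $U'$, the values at $l,r$, for each $u\in U'$ the list $\mathrm{Out}_{U'}(u)$ of arcs from $u$ into $U'$, and $x'_u=\min\{\omega(u,w)+c_w:w\notin U'\}$. A scan of $U'$ determines $U_I$, marked in an array, and the new $c_w$. For $u\in U_I$, a scan of $\mathrm{Out}_{U'}(u)$ puts the arcs with head in $U_I$ into $\mathrm{Out}_{U_I}(u)$, and uses the arcs with head $w\in U'\setminus U_I$ to update $x_u=\min(x'_u,\omega(u,w)+c_w)$. This costs $O(\sum_{u\in U'}(1+\deg^+(u)))$. Dijkstra costs $O(\log(|V|+1))$ times $\sum_{u\in U_I}(1+\deg^+(u))$. If the values at $m$ are emitted between the two recursive calls, index $1$ first and index $t$ last, the computed indices of each $u$ appear in increasing order. Every interval has at most two children, so the total work is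
$$O(\log(|V|+1))\cdot\Big(M+\sum_I\sum_{u\in U_I}(1+\deg^+(u))\Big).$$
The drop $\hat\varphi_w(l)-\hat\varphi_w(r)\ge0$ over an interval is the sum of the drops over its two children. So, for each $w$, the drops over the intervals of one depth at which $w$ is in the parent's active set sum to at most $\Delta+R$. Being active needs a drop more than $\beta$, so $w$ is active in at most $(\Delta+R)/\beta$ intervals per depth. There are $O(\log(t+1))$ depths. Summing $1+\deg^+(w)$ over all $w$ gives $M$, and the time bound follows. $\square$

## 8. Handing $G$-distances down the hierarchy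

A shortest path between two vertices of a cluster may leave it. By Lemma 3(a) it then leaves and re-enters at vertices of $\partial V(X)$, so it would suffice to know the distances among these vertices. There may be too many pairs, but portal lists replace them by few arcs. The price is an additive error $2\gamma$ per level, so we choose $\gamma$ small enough for $h+1$ levels:
$$\gamma=\frac{\varepsilon R}{8(h+1)},\qquad\beta=\frac{\gamma}{\lceil\log n\rceil+1},\qquad\text{so } 2\gamma(h+1)=\frac{\varepsilon R}4. \tag{4}$$
For $t\le n$ this satisfies $\gamma\ge\beta(\lceil\log t\rceil+1)$.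

Top-down we construct, for every cluster $X$, a digraph $H_X$ on $V(X)$, in general not planar, with
$$d_G(u,v)\le d_{H_X}(u,v)\le d_G(u,v)+2\gamma\cdot\mathrm{depth}(X)\qquad(u,v\in V(X)). \tag{5}$$
Since $d_G\le2R$ and $2\gamma h\le\varepsilon R/4\le R$, all these distances are at most $3R$. For the root put $H_X=G$.

**Step 1: construct $H_Y$ for a child.** Let $X$ be internal and $Y\in\{X_1,X_2\}$. For each $P=P_z\in\mathcal P(Y)$ let $q_1,\dots,q_t$ be the vertices of $P\cap V(Y)$ in order along $P$; $t\ge1$ because $z\in V(Y)$. They are found by testing which vertices of $V(Y)$ are ancestors of $z$, using preorder numbers, and sorting by depth in $T$. Apply Lemma 4 with $\Delta=3R$ to the graph $H'$ consisting of $H_X$ plus the path arcs $q_i\to q_{i+1}$ of weight $\mathrm{pos}(q_{i+1})-\mathrm{pos}(q_i)$. By (2) this weight is $d_G(q_i,q_{i+1})$, so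
$$d_G\le d_{H'}\le d_{H_X}\le3R \quad\text{on }V(X).$$
Let $H_Y$ consist of $E(Y)$, the path arcs for all $P\in\mathcal P(Y)$, and for every $a\in\partial V(Y)$, $P\in\mathcal P(Y)$ and $(i,\lambda)$ in the list of $a$ for $P$, an arc $a\to q_i$ of weight $\lambda$.

**Step 2: verify (5) for $Y$.** Every arc of $H_Y$ has weight at least the $G$-distance of its ends; for list arcs this is Lemma 4(i). So $d_{H_Y}\ge d_G$. For the upper bound let $\pi$ be a shortest $u$–$v$ path in $G$, with $u,v\in V(Y)$. If $\pi$ uses only $E(Y)$, then $d_{H_Y}(u,v)\le d_G(u,v)$. Otherwise take $a,b$ from Lemma 3(a), applied to $Y$, and write $b=q_j\in P\in\mathcal P(Y)$. By Lemma 4(ii) there is a list arc $a\to q_i$ with $i\le j$ such that following it and then the path arcs to $q_j=b$ costs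
$$\lambda+\mathrm{pos}(q_j)-\mathrm{pos}(q_i)\le d_{H'}(a,b)+2\gamma\le d_{H_X}(a,b)+2\gamma\le d_G(a,b)+2\gamma\,\mathrm{depth}(Y).$$
The parts of $\pi$ from $u$ to $a$ and from $b$ to $v$ are in $E(Y)$ and have lengths $d_G(u,a)$ and $d_G(b,v)$. Since $\pi$ is shortest, adding up gives (5).

**Step 3: size.** There are at most $6$ paths, at most $3|Y|$ vertices, and by Lemma 4(iii) each list has length at most $1+4R/\gamma=1+32(h+1)/\varepsilon$. So
$$|V(Y)|+|E(H_Y)|=O(|Y|(1+R/\gamma))=O(|Y|\log n/\varepsilon). \tag{6}$$

## 9. Separated pairs as dominance in dimension at most $136/\varepsilon$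

**Step 1: assign pairs to clusters.** For a pair $(u,v)$, descend from the root while some child contains both in its vertex set. Because $V(X)=V(X_1)\cup V(X_2)$, this ends either at a leaf $X$ with $u,v\in V(X)$, or at an internal $X$ with $(u,v)\in V(X_1)\times V(X_2)$ or $(u,v)\in V(X_2)\times V(X_1)$. We shall treat *all* pairs of these kinds at every cluster; the descent only shows that each pair is treated at least once.

**Step 2: leaves.** A leaf has at most $3$ vertices. Set $\mathrm{est}(u,v)=d_{H_X}(u,v)$, which by (5) is in $[d(u,v),d(u,v)+\varepsilon R/4]$.

**Step 3: step functions at an internal cluster.** *Purpose: get rounded versions of $\varphi_u$ and $\psi_v$ for each separating path.* Let $A=V(X_1)$ and $B=V(X_2)$; the exchanged roles are handled likewise. Put $\delta=\varepsilon R/4$ and $\mathcal Q(X)=\{Q^1,\dots,Q^m\}$, $1\le m\le8$. For each $j$ let $q_1,\dots,q_t$ be the vertices of $Q^j\cap V(X)$ in order and $\mathrm{pos}_i=\mathrm{pos}(q_i)$.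

Apply Lemma 4, with $\Delta=3R$, to $H_X$ plus the path arcs. This gives lists $L(u)$, $u\in V(X)$. Apply it also to the reversed graph with the reversed sequence $q_t,\dots,q_1$ and $\mathrm{pos}'=R-\mathrm{pos}$, which is non-decreasing along that sequence. This gives for each $v$ a list $L'(v)$ of pairs $(l,\lambda)$, containing index $t$, with $\lambda\ge d_G(q_l,v)$, such that for every $i$ some $(l,\lambda)\in L'(v)$ has $l\ge i$ and
$$\lambda+\mathrm{pos}_l\le d_{H_X}(q_i,v)+\mathrm{pos}_i+2\gamma,$$
which is Lemma 4(ii) after cancelling $R$. Define
$$\bar\varphi_u^j(i)=\min_{(l,\lambda)\in L(u),\,l\le i}\delta\Big\lceil\tfrac{\lambda-\mathrm{pos}_l}\delta\Big\rceil,\qquad\bar\psi_v^j(i)=\min_{(l,\lambda)\in L'(v),\,l\ge i}\delta\Big\lceil\tfrac{\lambda+\mathrm{pos}_l}\delta\Big\rceil.$$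
The first is non-increasing in $i$, the second non-decreasing, and both take values in $\delta\mathbb Z$. They satisfy
$$\begin{aligned}d_G(u,q_i)-\mathrm{pos}_i&\le\bar\varphi_u^j(i)\le d_G(u,q_i)-\mathrm{pos}_i+\tfrac{\varepsilon R}4+\delta,\\d_G(q_i,v)+\mathrm{pos}_i&\le\bar\psi_v^j(i)\le d_G(q_i,v)+\mathrm{pos}_i+\tfrac{\varepsilon R}4+\delta.\end{aligned}\tag{7}$$
Upper bounds: Lemma 4(ii) and (5) give an error of at most $2\gamma(\mathrm{depth}(X)+1)\le2\gamma(h+1)=\varepsilon R/4$ before rounding, and rounding adds at most $\delta$. Lower bounds: rounding up does not hurt. For $l\le i$ we have $d_G(q_l,q_i)=\mathrm{pos}_i-\mathrm{pos}_l$ by (2), so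
$$\lambda-\mathrm{pos}_l\ge d_G(u,q_l)+d_G(q_l,q_i)-\mathrm{pos}_i\ge d_G(u,q_i)-\mathrm{pos}_i.$$
For $l\ge i$, $\lambda+\mathrm{pos}_l\ge d_G(q_l,v)+d_G(q_i,q_l)+\mathrm{pos}_i\ge d_G(q_i,v)+\mathrm{pos}_i$.

Let $\mathrm{est}(u,v)=\min_{j,i}\big(\bar\varphi_u^j(i)+\bar\psi_v^j(i)\big)$.

**Lemma 5.** $d(u,v)\le\mathrm{est}(u,v)\le d(u,v)+\varepsilon R$ for $u\in A$, $v\in B$.

*Proof.* By (7) each term is at least $d(u,q_i)+d(q_i,v)\ge d(u,v)$. Conversely, by Lemma 3(b) a shortest $u$–$v$ path contains some $q_i\in V(X)\cap Q^j$, so $d(u,q_i)+d(q_i,v)=d(u,v)$. By (7) the corresponding term is at most $d(u,v)+2(\varepsilon R/4+\delta)=d(u,v)+\varepsilon R$. $\square$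

**Step 4: thresholds become dominance.** *Purpose: test $\mathrm{est}(u,v)>\kappa\delta$ coordinatewise.* By (7), $-R\le\bar\varphi_u^j\le2R+\varepsilon R/2\le3R$. Let $K=\{k\in\mathbb Z:-R\le k\delta\le3R\}$, so $|K|\le4R/\delta+1=16/\varepsilon+1\le17/\varepsilon$. For integers $k$ let
$$\alpha_u^{j,k}=\min\{i:\bar\varphi_u^j(i)\le k\delta\}\ (t+1\text{ if none}),\qquad\omega_v^{j,k}=\max\{i:\bar\psi_v^j(i)\le k\delta\}\ (0\text{ if none}).$$
By monotonicity $\{i:\bar\varphi_u^j(i)\le k\delta\}=[\alpha_u^{j,k},t]$ and $\{i:\bar\psi_v^j(i)\le k\delta\}=[1,\omega_v^{j,k}]$. For every integer $\kappa$,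
$$\mathrm{est}(u,v)>\kappa\delta\iff\alpha_u^{j,k}>\omega_v^{j,\kappa-k}\ \text{ for all }j\le m,\ k\in K. \tag{8}$$
Indeed, if $\bar\varphi_u^j(i)+\bar\psi_v^j(i)\le\kappa\delta$, then $k=\bar\varphi_u^j(i)/\delta\in K$ and $\bar\psi_v^j(i)\le(\kappa-k)\delta$, so $\alpha_u^{j,k}\le i\le\omega_v^{j,\kappa-k}$. Conversely, if $\alpha_u^{j,k}\le\omega_v^{j,\kappa-k}$, then $i=\alpha_u^{j,k}$ satisfies $1\le i\le t$, $\bar\varphi_u^j(i)\le k\delta$ and $\bar\psi_v^j(i)\le(\kappa-k)\delta$, a term at most $\kappa\delta$.

So $\mathrm{est}(u,v)>\kappa\delta$ means that the integer vector $(\alpha_u^{j,k})_{j,k}$ strictly dominates $(\omega_v^{j,\kappa-k})_{j,k}$, in dimension $m|K|\le136/\varepsilon$.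

**Step 5: the range of thresholds.** Since $0\le\mathrm{est}\le D+\varepsilon R\le3R$ and $\mathrm{est}\in\delta\mathbb Z$,
$$\max_{v\in B}\mathrm{est}(u,v)=\delta\cdot\min\{\kappa\ge0:\text{no }v\in B\text{ has }\mathrm{est}(u,v)>\kappa\delta\}, \tag{9}$$
and it suffices to test $\kappa=0,1,\dots,\lfloor12/\varepsilon\rfloor$. Each test handles all $u\in A$ at once, by the lemma of the next section.

**Step 6: extracting the indices.** *Purpose: bound the cost of $\alpha$ and $\omega$.* $\alpha_u^{j,k}$ is the smallest index in $L(u)$ whose rounded value is at most $k\delta$, and $\omega_v^{j,k}$ is the largest such index in $L'(v)$. By Lemma 4(iii), the values decrease along each list in its own order, which for $L'(v)$ starts at index $t$. So all $\alpha$ or $\omega$ needed for one vertex and one path are found by one merge in time $O(1/\varepsilon)$ plus the length of the list. The values to be rounded satisfy $-R\le\lambda-\mathrm{pos}_l\le3R$ and $0\le\lambda+\mathrm{pos}_l\le4R$, again by Lemma 4(i),(iii), so the binary searches run among $O(1/\varepsilon)$ multiples of $\delta$.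

## 10. Deciding strict dominance

**Lemma 6.** Given finite multisets $A,B\subset\mathbb Z^d$ with $|A|+|B|\le N_0$, $\ell=\lceil\log N_0\rceil$, one can decide for each $a\in A$ whether some $b\in B$ has $b_i<a_i$ for all $i$, and produce one, in time $O\big(dN_0\log N_0+dN_0\binom{\ell+d}d\big)$.

*Proof.* Presort $A\cup B$ by every coordinate, ties with $A$ before $B$. An instance of dimension $d'$ uses the first $d'$ coordinates and carries $d'$ sorted lists; sublists stay sorted.

If $A$ or $B$ is empty, stop. If $d'=1$, compare each $a$ with $\min B$. Otherwise split the order of coordinate $d'$ into a first half $F$ and a second half $S$, each of size at most half the size rounded up. Recurse on $(A\cap F,B\cap F)$ and $(A\cap S,B\cap S)$ in dimension $d'$, and on $(A\cap S,B\cap F)$ in dimension $d'-1$.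

This is correct. For $a\in S$, $b\in F$, the point $b$ precedes $a$, so $b_{d'}\le a_{d'}$, and equality is excluded by the tie rule; coordinate $d'$ may be dropped. For $a\in F$, $b\in S$, the point $a$ precedes $b$, so $b_{d'}\ge a_{d'}$, and these pairs are irrelevant.

For the cost, distributing the sorted lists costs at most $c=O(d)$ per point and instance. Each point enters exactly one of the two $d'$-dimensional subinstances and at most one $(d'-1)$-dimensional one. Let $\tau(d',\ell')$ be the maximum total cost charged to one point of a $d'$-dimensional instance with at most $2^{\ell'}$ points. Then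
$$\tau(d',\ell')\le\tau(d',\ell'-1)+\tau(d'-1,\ell')+c,\qquad\tau(1,\ell'),\ \tau(d',0)\le c,$$
the last because an instance with one point has $A$ or $B$ empty. By induction $\tau(d',\ell')\le c\big(2\binom{\ell'+d'}{d'}-1\big)$: the base cases are clear, and by Pascal's rule
$$\Big(2\tbinom{\ell'-1+d'}{d'}-1\Big)+\Big(2\tbinom{\ell'+d'-1}{d'-1}-1\Big)+1=2\tbinom{\ell'+d'}{d'}-1.$$
Sum over the points and add the presorting. $\square$

## 11. Correctness and running time: Theorem 1

**Step 1: correctness.** Output $\tilde D=\max\mathrm{est}(u,v)$ over all pairs treated at leaves and internal clusters. Every pair is treated at least once, and every treated pair satisfies $d(u,v)\le\mathrm{est}(u,v)\le d(u,v)+\varepsilon R$, by Section 9, Step 2, and Lemma 5. Hence $D\le\tilde D\le D+\varepsilon R\le(1+\varepsilon)D$.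

**Step 2: preprocessing.** Dijkstra, the embedding, the triangulation, $T^*$ and the hierarchy take $O(n\log n)$.

**Step 3: portal lists.** For each cluster $X$ there are $O(1)$ calls of Lemma 4: at most $12$ for the children in Section 8 and at most $16$ in Section 9. By (6), $M=O(|X|\log n/\varepsilon)$; for the root this holds since $H_X=G$ has $O(|X|)$ vertices and arcs. By (4), $(\Delta+R)/\beta=4R/\beta=O(\log^2n/\varepsilon)$. Also $t,|V(X)|\le n$. A call costs $O(|X|\log^5n/\varepsilon^2)$, and by (3) all calls cost $O(n\log^6n/\varepsilon^2)$. Building the graphs and solving the leaves by Dijkstra is dominated by this.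

**Step 4: vectors.** The lists have length $O(\log n/\varepsilon)$. Rounding an entry costs $O(\log(1/\varepsilon)+1)$. Extracting the $\alpha,\omega$ and writing the vectors for all $O(1/\varepsilon)$ values of $\kappa$ costs $O(1/\varepsilon^2)$ per vertex, besides the list lengths. All this is within $O(n\log^6n/\varepsilon^2)$.

**Step 5: dominance.** Each internal cluster has $O(1/\varepsilon)$ calls of Lemma 6, with $N_0\le3|X_1|+3|X_2|=3|X|<8n$, so $\ell\le\lceil\log n\rceil+3$, and with dimension at most $d_0$. A call costs
$$O(\varepsilon^{-1}|X|\log n)+O(\varepsilon^{-1}|X|)\binom{\lceil\log n\rceil+3+d_0}{d_0}.$$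
By (3) the total is at most $O(n\log^2n/\varepsilon^2)\binom{\lceil\log n\rceil+3+d_0}{d_0}$.

**Step 6: the exponent.** Since $\binom{\ell+d}d=\prod_{i=1}^d\frac{\ell+i}i\le(\ell+1)^d$, the total is $n(\log n)^{O(1/\varepsilon)}$, which is $\widetilde O(n)$ for every fixed $\varepsilon$. This proves Theorem 1. $\blacksquare$

## 12. Sharper binomial bounds: Theorem 2(a)

Let $\ell=\lceil\log n\rceil+3$ and $d=d_0$. For every $x>0$ the binomial theorem gives $\binom{\ell+d}dx^d\le(1+x)^{\ell+d}$, hence
$$\binom{\ell+d}d\le(1+x)^\ell(1+1/x)^d. \tag{10}$$

**Step 1: fixed $\eta$.** Take $x=2^\eta-1\ge\eta\ln2$. The first factor is $2^{\eta\ell}=O(n^\eta)$, as $\ell\le\log n+4$ and $\eta\le1$. The second is at most $\big(1+\frac1{\eta\ln2}\big)^d\le(1+1/\eta)^{d/\ln2}$ by Bernoulli's inequality $1+sy\le(1+y)^s$ with $s=1/\ln2\ge1$, $y=1/\eta$. Since $d=O(1/\varepsilon)$, inserting this into Theorem 1 gives the first claim.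

**Step 2: $1/\varepsilon=o(\log n)$.** Take $x=d/\ell$ in (10). As $(1+d/\ell)^\ell\le e^d$, we get $\binom{\ell+d}d\le(e(1+\ell/d))^d$. Put $y=d/\ell$, which tends to $0$. The logarithm of the bound is $\ell\cdot y\log(e(1+1/y))=o(\ell)=o(\log n)$, because $y\log(e(1+1/y))\to0$. The remaining factors are polynomial in $1/\varepsilon=o(\log n)$ and in $\log n$, so they are $n^{o(1)}$. The running time is $n^{1+o(1)}$. $\blacksquare$

## 13. Eccentricities and a witnessing pair: Theorem 2(b)

If $R=0$, all distances are $0$ and everything is trivial; let $R>0$.

**Step 1: eccentricities.** Lemma 6 answers for every $a$ separately. So at every internal cluster, and for each of its two ordered pairs of children, (9) gives $\max_{v\in B}\mathrm{est}(u,v)$ for each $u\in A$. Let $\tilde e^+(u)$ be the maximum of these values and the leaf estimates over all clusters. For each $v$ the pair $(u,v)$ is treated, so $\tilde e^+(u)\ge e^+(u)$. Every estimate used is at most $d(u,v)+\varepsilon R$, so $\tilde e^+(u)\le e^+(u)+\varepsilon R\le e^+(u)+\varepsilon D$. Running the algorithm on $G$ with all arcs reversed gives $\tilde e^-$.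

**Step 2: a far pair.** If $\tilde D=0$, then $D=0$ and any pair works. If $\tilde D>0$ arises at a leaf, the pair is explicit. If $\tilde D=\kappa^*\delta>0$ arises at an internal cluster, then $\kappa^*\ge1$, and the witness of Lemma 6 for $\kappa=\kappa^*-1$ is a pair with $\mathrm{est}>(\kappa^*-1)\delta$. As $\mathrm{est}\in\delta\mathbb Z$ and $\mathrm{est}\le\tilde D$, it has $\mathrm{est}=\tilde D$. In all cases $d(u,v)\ge\tilde D-\varepsilon R\ge(1-\varepsilon)D$.

**Step 3: the larger eccentricity.** From $d(x,y)\le d(x,u)+d(u,y)$ we get $D\le e^-(u)+e^+(u)$, so $\max(e^+(u),e^-(u))\ge D/2$. Therefore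
$$\max(e^+(u),e^-(u))\le\max(\tilde e^+(u),\tilde e^-(u))\le\max(e^+(u),e^-(u))+\varepsilon D\le(1+2\varepsilon)\max(e^+(u),e^-(u)).$$
Taking the minimum over $u$ preserves these inequalities. $\blacksquare$

## 14. Closed surfaces: Theorem 2(c)

If there are no arcs, there is one vertex and the claim is trivial. So let there be at least one arc. We go through the places where planarity was used.

**Step 1: triangulation.** Do not delete loops or parallel arcs. Insert dummy chords as in Section 6 into each face with facial walk of length at least $4$, so that all facial walks have length at most $3$; lengths $1$ and $2$ may occur. Chords are drawn in discs, so the embedding stays cellular. The facial lengths of the given embedding sum to twice the number of arcs, and a face of length $k$ receives fewer than $k$ chords. So the number $E$ of edges is at most three times the number of arcs, and the number $N$ of faces is at most $2E$. Both are linear in the number of arcs, hence $O(n)$.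

**Step 2: the dual tree and $g$ leftover edges.** Incidence is again by corners. The parity statement of Section 6, Step 2, looks only at a disc around one vertex, so it holds unchanged, and so does the connectivity of the dual graph on non-$T$ edges. Let $T^*$ be any spanning tree of that dual graph. Its maximum degree is at most $3$, since each face has at most $3$ edge-sides. Let $\mathcal L$ be the set of remaining non-$T$ edges. With $n_V$ vertices, $n_V-E+N=2-g$ gives
$$|\mathcal L|=E-(n_V-1)-(N-1)=g.$$

*Example.* On the torus with one vertex and two loops there is one face of length $4$. One chord, a loop, gives $E=3$, $N=2$. $T$ has no edges and $T^*$ one, so $|\mathcal L|=2=g$.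

**Step 3: enlarge the path sets.** Add to $\mathcal P(X)$, for every cluster $X$, the at most $2g$ root paths to endpoints of edges of $\mathcal L$; these then also belong to $\mathcal Q(X)$. In Sections 8 and 9, skip paths that do not meet $V(Y)$, respectively $V(X)$. Such paths contribute no vertex to $\partial V(Y)$ or to $V(X)\cap\bigcup\mathcal Q(X)$, so nothing is lost.

**Step 4: Lemma 2.** Let $F$ be a component of $T^*-e$. The non-$T$ edges of $\delta(F)$ lie in $\{e\}\cup\mathcal L$. The symmetric difference of $\delta(F)$ with the fundamental cycles of these edges is an even subset of $T$, hence empty. So each vertex touching faces inside and outside $F$ lies on a root path to an endpoint of $e$ or of an edge of $\mathcal L$. Thus Lemma 2(a) holds with the enlarged $\mathcal P(X)$. Lemma 2(b) holds with $P_x\cup P_y$ replaced by its union with the paths from $\mathcal L$, all contained in $\bigcup\mathcal Q(X)$. Lemma 3 follows word for word.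

**Step 5: the rest.** Lemma 1 uses only that $T^*$ is a tree of maximum degree at most $3$. If $N=1$, the root is a leaf with at most $3$ vertices. We still have $|V(X)|\le3|X|$, and $|E(X)|\le3|X|$ since each arc is its own edge. Lemmas 4–6 and Sections 8–13 use nothing else about planarity. The only changes are $|\mathcal P(X)|\le6+2g$ and $m\le8+2g$, giving dimension at most $17(8+2g)/\varepsilon=O((g+1)/\varepsilon)$. The bound $N_0\le3|X|\le3N=O(n)$ gives $\ell\le\log n+O(1)$, and the other constants may depend on $g$. $\blacksquare$
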